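
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Equivariantly homotopic asymptotic morphisms\\ are asymptotically unitarily equivalent}


\begin{abstract}
Let $G$ be a finite group, let $A$ be a unital simple separable nuclear C*-algebra with an arbitrary action of $G$, and let $B=O_\infty\otimes B_0$, where $B_0$ is any C*-algebra with any action of $G$ and $O_\infty$ carries the quasifree action coming from infinitely many copies of the regular representation. We prove that two equivariant asymptotic morphisms from $A$ to $B$ that are equivariantly homotopic are conjugate, asymptotically, by a continuous path of $G$-invariant unitaries. This proves a conjecture about pointwise outer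 actions on Kirchberg algebras; outerness, pure infiniteness of $A$ and fullness of the morphisms turn out not to be needed. For the stable targets of the conjecture we also prove the converse. The proof spreads the homotopy over a long row of orthogonal copies, moves it one step by a cyclic shift, and absorbs the row into a single copy of the initial morphism.
\end{abstract}

\section{The question and the answer}

\subsection{Definitions}

Throughout, $G$ is a finite group. A \emph{Kirchberg algebra} is a purely infinite simple separable nuclear C*-algebra. An action $\alpha:G\to\mathrm{Aut}(A)$ is \emph{pointwise outer} if $\alpha_g$ is not inner for every $g\ne1$.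

We write $O_\infty$ for the universal C*-algebra generated by isometries $\ell_{j,g}$ ($j\in\mathbb N=\{1,2,\dots\}$, $g\in G$) with mutually orthogonal ranges, and let
\[
\gamma_h(\ell_{j,g})=\ell_{j,hg}\qquad(h\in G).
\]
The span of $\{\ell_{j,g}:g\in G\}$ is a copy of the regular representation for each $j$, so $\gamma$ is the quasifree action coming from the direct sum of infinitely many copies of the regular representation.

\begin{definition}\label{def:am}
Let $A$ and $B$ be C*-algebras with actions $\alpha$ and $\beta$ of $G$. An \emph{asymptotic morphism} from $A$ to $B$ is a family $(\varphi_t)_{t\in[0,\infty)}$ of maps $\varphi_t:A\to B$ such that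
\begin{enumerate}
\item[(i)] for each $a\in A$ the map $t\mapsto\varphi_t(a)$ is continuous and bounded;
\item[(ii)] for $a,b\in A$ and $\lambda\in\mathbb C$, each of $\varphi_t(a+\lambda b)-\varphi_t(a)-\lambda\varphi_t(b)$, $\varphi_t(ab)-\varphi_t(a)\varphi_t(b)$ and $\varphi_t(a^*)-\varphi_t(a)^*$ tends to $0$ in norm as $t\to\infty$.
\end{enumerate}
It is \emph{equivariant} if $\varphi_t\circ\alpha_g=\beta_g\circ\varphi_t$ for all $g$ and all $t$ (exactly, not just asymptotically). It is \emph{full} if for every proper closed two-sided ideal $J$ of $B$ there is $a\in A$ such that $\mathrm{dist}(\varphi_t(a),J)$ does not tend to $0$ as $t\to\infty$.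
\end{definition}

Let $I=[0,1]$, and let $C(I,B)$ carry the pointwise action of $\beta$.

\begin{definition}\label{def:rel}
Let $\varphi,\psi$ be equivariant asymptotic morphisms from $A$ to $B$.
\begin{enumerate}
\item[(a)] They are \emph{equivariantly homotopic} if there is an equivariant asymptotic morphism $(\Phi_t)$ from $A$ to $C(I,B)$ with $\mathrm{ev}_0\circ\Phi_t=\varphi_t$ and $\mathrm{ev}_1\circ\Phi_t=\psi_t$ for all $t$. They are equivariantly homotopic \emph{through full morphisms} if, in addition, $(\mathrm{ev}_s\circ\Phi_t)_t$ is full for every $s\in I$.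
\item[(b)] They are \emph{equivariantly asymptotically unitarily equivalent} if there is a continuous path $t\mapsto u_t$, $t\in[0,\infty)$, of $\beta$-invariant unitaries in the unitization of $B$ with $\|u_t\varphi_t(a)u_t^*-\psi_t(a)\|\to0$ as $t\to\infty$ for all $a\in A$.
\end{enumerate}
\end{definition}

The targets of interest are
\begin{equation}\label{eq:target}
B=K\otimes O_\infty\otimes D,\qquad \beta=\mathrm{id}_K\otimes\gamma\otimes\delta ,
\end{equation}
where $K$ is the algebra of compact operators on a separable infinite-dimensional Hilbert space, with trivial action, and $D\ne0$ is a unital C*-algebra with an arbitrary action $\delta$ of $G$. For these targets, equivalence in the sense of (b) implies homotopy (Theorem~\ref{thm:B} below). The question is whether homotopy implies equivalence.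

\begin{conjecture}[\cite{towards}]\label{conj}
Let $\alpha:G\to\mathrm{Aut}(A)$ be a pointwise outer action on a unital Kirchberg algebra, and let $B$ be as in \eqref{eq:target}. If two full equivariant asymptotic morphisms from $A$ to $B$ are equivariantly homotopic through full morphisms, then they are equivariantly asymptotically unitarily equivalent.
\end{conjecture}

Exact equivariance, the trivial action on $K$, and the precise form of homotopy are the conventions under which we treat this question.

\subsection{Two test cases}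

If $A=\mathbb C$, then up to terms tending to $0$ a homotopy is a continuous family $q_{s,t}\in B$ of invariant projections. Since close projections are conjugate by a unitary depending continuously on them, following $q_{s,t}$ from $s=0$ to $s=1$ gives the required path of unitaries. Nothing about $B$ is used; the details are in Lemma~\ref{lem:rotate} and after it. For general $A$, however, the answer is not always positive.

\begin{example}\label{ex:sharp}
Let $A=C([0,1])$ with trivial action, let $B$ be as in \eqref{eq:target}, and let $p=e_{11}\otimes1\otimes1$, where $e_{11}\in K$ is a projection of rank one. Put $\varphi_t(f)=f(0)p$ and $\psi_t(f)=f(1)p$. The morphisms $f\mapsto f(s)p$ form an equivariant homotopy from $\varphi$ to $\psi$. Each is full: $p$ generates $B$ as a closed ideal, so $\mathrm{dist}(p,J)>0$ for every proper closed ideal $J$, and $p$ is the image of $f=1$. For $f(x)=x$, however, $\varphi_t(f)=0$ and $\psi_t(f)=p\neq 0$, so $\varphi$ and $\psi$ are not asymptotically unitarily equivalent.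
\end{example}

Here the intermediate morphisms have different kernels. If $A$ is simple this obstruction disappears. Under the hypotheses of Theorem~\ref{thm:A} below, much more happens: once everything is made asymptotically unital in a corner of the target, every morphism asymptotically contains a copy of every other one (Proposition~\ref{prop:dom}). This is the reason to guess that the conjecture is true, and it is the engine of the proof.

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $A$ be a unital simple separable nuclear C*-algebra with an arbitrary action $\alpha$ of $G$. Let $B_0$ be any C*-algebra with any action $\beta_0$ of $G$, and put $B=O_\infty\otimes B_0$, $\beta=\gamma\otimes\beta_0$. If two equivariant asymptotic morphisms from $A$ to $B$ are equivariantly homotopic, then they are equivariantly asymptotically unitarily equivalent.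
\end{theorem}

With $B_0=K\otimes D$ and $\beta_0=\mathrm{id}_K\otimes\delta$, after interchanging tensor factors, this gives:

\begin{corollary}
Conjecture~\ref{conj} is true.
\end{corollary}

\begin{theorem}\label{thm:B}
Let $B$ be as in \eqref{eq:target} and let $A$ be any C*-algebra with an action of $G$. If equivariant asymptotic morphisms $\varphi,\psi$ from $A$ to $B$ are equivariantly asymptotically unitarily equivalent, then they are equivariantly homotopic. If $\varphi$ is full, they are equivariantly homotopic through full morphisms.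
\end{theorem}

Hence, for $A$ as in Theorem~\ref{thm:A} and $B$ as in \eqref{eq:target}, the two relations coincide, both for all equivariant asymptotic morphisms and for full ones with homotopies through full ones.

\begin{remark}[Where the hypotheses enter]
Simplicity of $A$ is used once, in Lemma~\ref{lem:excise}, and cannot simply be dropped (Example~\ref{ex:sharp}). Nuclearity of $A$ is used to factor the identity approximately through matrix algebras in Proposition~\ref{prop:dom}; separability lets us choose elements commuting with all of $\varphi(A)$ and pass from finite sets to $A$. The factor $O_\infty$ supplies asymptotically central isometries. The regular representations in $\gamma$ make these isometries orthogonal to their translates, so that they can be averaged to invariant ones (Lemma~\ref{lem:corner}) and non-invariant intertwiners can be made invariant (Proposition~\ref{prop:dom}, step (ii)). The factor $K$, with its trivial action, is used only in Theorem~\ref{thm:B}.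
\end{remark}

\section{The idea, for a homotopy with two steps}\label{sec:idea}

Forget $G$ and $t$ for a moment. Let $C$ be a unital C*-algebra, let $\varphi^s:A\to C$, $s\in I$, be a point-norm continuous path of unital $*$-homomorphisms, let $F\subset A$ be a finite set, and suppose that two steps suffice for the tolerance $\epsilon$:
\[
\|\varphi^0(a)-\varphi^{1/2}(a)\|\le\epsilon,\qquad \|\varphi^{1/2}(a)-\varphi^1(a)\|\le\epsilon\qquad(a\in F).
\]
Unlike projections, homomorphisms that are close on a finite set need not in general be conjugate, so we cannot move along the path step by step. Instead we make all steps at once. Put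
\[
D_0=\mathrm{diag}(\varphi^0,\varphi^{1/2},\varphi^1),\qquad D_1=\mathrm{diag}(\varphi^1,\varphi^{1/2},\varphi^1),
\]
and let $Z$ be the permutation matrix of the cycle $e_0\to e_1\to e_2\to e_0$. Then
\[
ZD_0Z^*=\mathrm{diag}(\varphi^1,\varphi^0,\varphi^{1/2}),\qquad
ZD_0Z^*-D_1=\mathrm{diag}(0,\ \varphi^0-\varphi^{1/2},\ \varphi^{1/2}-\varphi^1),
\]
which has norm at most $\epsilon$ on $F$. So $\varphi^0$ and $\varphi^1$, which may be far apart, become equivalent up to $\epsilon$ after adding $\varphi^{1/2}\oplus\varphi^1$.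

The defect is that the added row has as many entries as there are steps, and this number grows as $\epsilon\to0$. To remove it, suppose there are isometries $x_1,x_2\in C$ with orthogonal ranges and
\begin{equation}\label{eq:toyint}
\varphi^0(a)x_i=x_i\varphi^{i/2}(a)\qquad(a\in A,\ i=1,2),
\end{equation}
so that one copy of $\varphi^0$ contains the whole added row. Put
\[
W=\begin{pmatrix}1&0&0\\0&x_1&x_2\end{pmatrix},\qquad u=1+W(Z-1)W^*\in M_2(C),\qquad \sigma^0=\varphi^0\oplus\varphi^0,\quad \sigma^1=\varphi^1\oplus\varphi^0 .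
\]
Then $W^*W=1$, and $u$ acts as $WZW^*$ on the range of $W$ and as $1$ on its complement, so $u$ is unitary. By \eqref{eq:toyint}, $\sigma^\nu(a)W=WD_\nu(a)$ for $\nu=0,1$, and, taking adjoints, $W^*\sigma^\nu(a)=D_\nu(a)W^*$. Moreover $W(D_1-D_0)W^*=(\varphi^1-\varphi^0)\oplus0=\sigma^1-\sigma^0$. Hence
\[
u\sigma^0-\sigma^1u=\sigma^0-\sigma^1+W\big[(Z-1)D_0-D_1(Z-1)\big]W^*=W(ZD_0-D_1Z)W^*,
\]
which has norm at most $\epsilon$ on $F$. Thus $\varphi^0\oplus\varphi^0$ and $\varphi^1\oplus\varphi^0$ are $\epsilon$-equivalent on $F$, in $2\times2$ matrices whatever the number of steps.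

Three tasks remain:
\begin{itemize}
\item to produce intertwiners as in \eqref{eq:toyint}, invariant under $G$ (Sections~\ref{sec:central} and~\ref{sec:dom});
\item to cancel the extra summand $\varphi^0$ (Section~\ref{sec:cancel});
\item to let $\epsilon\to0$, hence the number of steps tend to $\infty$, continuously in $t$ (Section~\ref{sec:stable}).
\end{itemize}

\section{Conventions and facts used}\label{sec:conv}

\paragraph{Notation.} We write $x\approx_\epsilon y$ for $\|x-y\|\le\epsilon$, and ``ucp'' for unital completely positive.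

\paragraph{Path algebras.} Let $C$ be a C*-algebra with an action of $G$, and let $\Lambda$ be either a point or $I$. Put
\[
E_\Lambda=C_b([0,\infty),C(\Lambda,C))\big/C_0([0,\infty),C(\Lambda,C)),\qquad E=E_{\mathrm{pt}} .
\]
$G$ acts pointwise. We regard $E\subset E_I$ as the paths that are constant in $s\in I$. An element of $E_\Lambda^G$ has a lift in $C_b([0,\infty),C(\Lambda,C)^G)$: average any lift over $G$. If $\|x\|<R$, a lift $x(t)$ can be chosen with $\|x(t)\|\le R$ for all $t$: replace $x(t)$ by $\min(1,R/\|x(t)\|)\,x(t)$ (read as $0$ where $x(t)=0$), which changes it only on a bounded set of $t$ and preserves invariance. A lift of an element of $E_I$ is a function $x_s(t)$ that is jointly continuous in $(s,t)$. By Definition~\ref{def:am}, an equivariant asymptotic morphism from $A$ to $C(\Lambda,C)$ induces an equivariant $*$-homomorphism $A\to E_\Lambda$.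

\paragraph{Completely positive maps.} If $A$ is unital and nuclear, the identity of $A$ is a point-norm limit of maps $\sigma\rho$ with $\rho:A\to M_n$ and $\sigma:M_n\to A$ ucp. If $E'$ is a C*-algebra and $\sigma:M_n\to E'$ is completely positive, the matrix $[\sigma(e_{ij})]\in M_n(E')$ is positive, since $[e_{ij}]\in M_n(M_n)$ is. So it equals $c^*c$ for some $c=(c_{ki})\in M_n(E')$, that is,
\begin{equation}\label{eq:choi}
\sigma(e_{ij})=\sum_kc_{ki}^*c_{kj},\qquad\text{hence}\qquad \sum_{k,i,j}c_{ki}^*\,\mu_{ij}\,c_{kj}=\sigma(\mu)\quad\text{for }\mu=(\mu_{ij})\in M_n.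
\end{equation}
If $\rho:A\to M_n$ is ucp, then
\begin{equation}\label{eq:tau}
\tau_\rho([a_{ij}])=\frac1n\sum_{i,j}\rho(a_{ij})_{ij}=\frac1n\big\langle[\rho(a_{ij})]\zeta,\zeta\big\rangle,\qquad \zeta=\sum_ie_i\otimes e_i,
\end{equation}
is a state of $M_n(A)$ with $n\,\tau_\rho(a\otimes e_{ij})=\rho(a)_{ij}$.

\paragraph{States.} By the Krein--Milman theorem, every state of a unital C*-algebra is a weak* limit of convex combinations of pure states. It is also a weak* limit of convex combinations of vector states of any given faithful representation. Otherwise, by Hahn--Banach, some state $\tau$, self-adjoint $a$ and real $\kappa$ would satisfy $\tau(a)>\kappa\ge\langle a\xi,\xi\rangle$ for all unit vectors $\xi$; then $a\le\kappa$, and so $\tau(a)\le\kappa$, a contradiction. If $f$ is a pure state and $L=\{a:f(a^*a)=0\}$, then $\ker f=L+L^*$. We also use Kadison's transitivity theorem.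

\paragraph{The algebra $O_\infty$.} It is simple and nuclear (Cuntz). A \emph{word} is a product of generators $\ell_{j,g}$, the empty word being $1$. The elements $\mu\nu^*$, with $\mu,\nu$ words, span a dense $*$-subalgebra. On the full Fock space over $\ell^2(\mathbb N\times G)$ the creation operators of the standard basis vectors are isometries with orthogonal ranges, so they define a representation of $O_\infty$. It is faithful by simplicity, and the vacuum vector $\Omega$ is cyclic. Let $\omega(x)=\langle x\Omega,\Omega\rangle$. Since the adjoints of creation operators kill $\Omega$, we have $\omega(\mu\nu^*)=0$ unless both words are empty.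

\section{Asymptotically central isometries with orthogonal translates}\label{sec:central}

We want elements of $O_\infty$ that asymptotically commute with everything, are isometric, and have ranges orthogonal to each other and to those of all their translates under $\gamma$, all up to errors tending to $0$. The obvious candidates $\ell_{M,1}$, $M\to\infty$, have the orthogonality but are far from central; what they do is the following.

\begin{lemma}\label{lem:vac}
Let $x\in O_\infty$ and $\epsilon>0$. There is $M_0$ such that for all $M,M'\ge M_0$ and $g\in G$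
\[
\big\|\ell_{M,1}^*\,x\,\ell_{M',g}-\delta_{MM'}\delta_{1g}\,\omega(x)1\big\|\le\epsilon .
\]
\end{lemma}

\begin{proof}
Both terms are linear and contractive in $x$, so it suffices to treat $x=\mu\nu^*$ with $\mu,\nu$ words in generators $\ell_{i,h}$, $i\le m$; for these the difference is $0$ as soon as $M,M'>m$. Indeed, if $\mu$ is nonempty, $\ell_{M,1}^*\mu=0$; if $\nu$ is nonempty, $\nu^*\ell_{M',g}=0$; in both cases $\omega(x)=0$. If both are empty, $x=1$ and $\ell_{M,1}^*\ell_{M',g}=\delta_{MM'}\delta_{1g}1$.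
\end{proof}

So $\ell_{M,1}^*\,\cdot\,\ell_{M,1}$ approximates the state $\omega$, whereas we need $z^*\cdot z$ to approximate the identity map. Combinations $\sum_qb^{(q)}\ell_{M_q,1}$ with distinct indices $M_q$ yield sums of functionals $\omega(b^{(q)*}\cdot\,b^{(q)})$, which approximate all states; matrices of such elements yield ucp maps into $M_n$; and nuclearity builds the identity from the latter.

\begin{lemma}\label{lem:id}
Let $F\subset O_\infty$ be finite, $\epsilon>0$ and $N\in\mathbb N$. There are $z_1,\dots,z_N\in O_\infty$ with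
\[
\|z_r^*\,a\,\gamma_g(z_{r'})-\delta_{rr'}\delta_{g1}\,a\|<\epsilon\qquad(a\in F,\ g\in G,\ r,r'\le N).
\]
\end{lemma}

\begin{proof}
Choose ucp maps $\rho:O_\infty\to M_n$, $\sigma:M_n\to O_\infty$ with $\|\sigma\rho(a)-a\|<\epsilon/2$ on $F$, and $c\in M_n(O_\infty)$ as in \eqref{eq:choi}. Let $R=1+\max\|c_{kj}\|$ and $\eta=\epsilon/(5n^4R^2)$.

The Fock representation induces a faithful representation of $M_n(O_\infty)$ on the direct sum of $n$ copies of Fock space. Approximate the state $\tau_\rho$ of \eqref{eq:tau} by a convex combination, with weights $\lambda_q$, of vector states given by unit vectors $(\zeta^{(q)}_i)_{i\le n}$. Then $\sum_q n\lambda_q\langle a\zeta^{(q)}_j,\zeta^{(q)}_i\rangle$ is as close to $\rho(a)_{ij}$ as we wish for $a\in F$. Since $\Omega$ is cyclic, we may replace $\sqrt{n\lambda_q}\,\zeta_i^{(q)}$ by a vector $b_i^{(q)}\Omega$ with $b_i^{(q)}\in O_\infty$. Thus we obtain finitely many $b_i^{(q)}$ with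
\[
\Big|\sum_q\omega\big(b_i^{(q)*}ab_j^{(q)}\big)-\rho(a)_{ij}\Big|<\eta\qquad(a\in F,\ i,j\le n).
\]
For distinct integers $M(q,k,r)$ ($k\le n$, $r\le N$) put $y_{i,k,r}=\sum_qb_i^{(q)}\ell_{M(q,k,r),1}$. Since $\gamma_g(\ell_{M,1})=\ell_{M,g}$,
\[
y_{i,k,r}^*\,a\,\gamma_g(y_{j,l,r'})=\sum_{q,q'}\ell_{M(q,k,r),1}^*\;b_i^{(q)*}a\,\gamma_g(b_j^{(q')})\;\ell_{M(q',l,r'),g}.
\]
If all $M(q,k,r)$ are large enough, Lemma~\ref{lem:vac}, applied to the finitely many middle factors, shows that this is within $\eta$ of $\delta_{kl}\delta_{rr'}\delta_{g1}\sum_q\omega(b_i^{(q)*}ab_j^{(q)})1$, and so within $2\eta$ of $\delta_{kl}\delta_{rr'}\delta_{g1}\rho(a)_{ij}1$.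

Put $z_r=\sum_{j,k}y_{j,k,r}c_{kj}$. Then $z_r^*a\gamma_g(z_{r'})$ is a sum of $n^4$ terms $c_{ki}^*\,y_{i,k,r}^*\,a\,\gamma_g(y_{j,l,r'})\,\gamma_g(c_{lj})$. By \eqref{eq:choi} it is within $2\eta n^4R^2<\epsilon/2$ of
\[
\delta_{rr'}\delta_{g1}\sum_{k,i,j}c_{ki}^*\rho(a)_{ij}c_{kj}=\delta_{rr'}\delta_{g1}\,\sigma\rho(a),
\]
which is within $\epsilon/2$ of $\delta_{rr'}\delta_{g1}a$.
\end{proof}

Elements with $z^*bz\approx b$ for enough $b$ are approximately central, because
\begin{equation}\label{eq:comm}
(az-za)^*(az-za)=z^*a^*az-z^*a^*z\,a-a^*\,z^*az+a^*\,z^*z\,a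
\end{equation}
is close to $0$ as soon as $z^*bz\approx b$ for $b\in\{1,a,a^*,a^*a\}$. It remains to join successive approximations by continuous paths.

\begin{proposition}\label{prop:S}
There are bounded norm-continuous maps $S_j:[0,\infty)\to O_\infty$ ($j\in\mathbb N$) such that, as $t\to\infty$, $\|[S_j(t),x]\|\to0$ for all $x\in O_\infty$ and
\[
\|\gamma_g(S_i(t))^*\gamma_h(S_j(t))-\delta_{ij}\delta_{gh}1\|\to0\qquad(i,j\in\mathbb N,\ g,h\in G).
\]
\end{proposition}

\begin{proof}
Let $(x_n)$ be dense in $O_\infty$. Inductively choose $z^{(n)}_1,\dots,z^{(n)}_{2n}\in O_\infty$ with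
\begin{equation}\label{eq:zn}
\|\gamma_g(z^{(n)}_i)^*\gamma_h(z^{(n)}_j)-\delta_{ij}\delta_{gh}1\|<\tfrac1n,\qquad \|[\gamma_g(z_i^{(n)}),b]\|<\tfrac1n\quad(b\in K_n),
\end{equation}
where $K_n$ is a finite, $G$-invariant, self-adjoint set containing $x_1,\dots,x_n$ and, if $n\ge2$, all $\gamma_g(z_i^{(n-1)})$. This is possible by Lemma~\ref{lem:id}, applied to a finite set containing $1$ and all $a$, $a^*a$ with $a\in K_n$: for the first relation write $\gamma_g(z_i)^*\gamma_h(z_j)=\gamma_g(z_i^*\gamma_{g^{-1}h}(z_j))$; for the second use \eqref{eq:comm} and $[\gamma_g(z),b]=\gamma_g([z,\gamma_{g^{-1}}(b)])$ with $\gamma_{g^{-1}}(b)\in K_n$. By self-adjointness of $K_n$, the adjoints $\gamma_g(z_i^{(n)})^*$ also commute with $K_n$ up to $1/n$. Note $\|z_i^{(n)}\|^2\le2$.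

A direct interpolation from $z_j^{(n)}$ to $z_j^{(n+1)}$ need not stay isometric, since nothing is known about the products $z_i^{(n)*}z_j^{(n+1)}$. We pass through an element orthogonal to both. For $j\le n$ put
\[
X_j=z^{(n)}_{n+j}\,z^{(n+1)}_{n+1+j}.
\]
Up to errors $O(1/n)$ we have, for $i,j\le n$ and $g,h\in G$:
\begin{itemize}
\item $\gamma_g(X_i)^*\gamma_h(X_j)\approx\delta_{ij}\delta_{gh}1$, by two applications of \eqref{eq:zn}.
\item $\gamma_g(z^{(n)}_i)^*\gamma_h(X_j)\approx0$, because $i\ne n+j$.
\item $\gamma_g(z_i^{(n+1)})^*\gamma_h(X_j)\approx\gamma_h(z^{(n)}_{n+j})\,\gamma_g(z_i^{(n+1)})^*\gamma_h(z^{(n+1)}_{n+1+j})\approx0$, because $\gamma_h(z^{(n)}_{n+j})\in K_{n+1}$ and $i\ne n+1+j$.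
\end{itemize}
For $j\le n$ define $S_j$ on $[n,n+1]$ by
\[
S_j=\cos\theta\,z^{(n)}_j+\sin\theta\,X_j\ \text{ on }[n,n+\tfrac12],\qquad
S_j=\cos\theta\,X_j+\sin\theta\,z_j^{(n+1)}\ \text{ on }[n+\tfrac12,n+1],
\]
with $\theta$ running linearly from $0$ to $\pi/2$ on each half, and put $S_j(t)=S_j(j)$ for $t<j$. Then $S_j(n)=z_j^{(n)}$ for $n\ge j$, so $S_j$ is continuous, and it is bounded. By the three relations and \eqref{eq:zn}, $\gamma_g(S_i(t))^*\gamma_h(S_j(t))\approx(\cos^2\theta+\sin^2\theta)\delta_{ij}\delta_{gh}1$ on $[n,n+1]$ up to $O(1/n)$ for $i,j\le n$. Since $z_j^{(n)}$, $X_j$ and $z_j^{(n+1)}$ commute with $x_1,\dots,x_n$ up to $O(1/n)$, so does $S_j(t)$; as $S_j$ is bounded and $(x_n)$ is dense, $[S_j(t),x]\to0$ for all $x$.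
\end{proof}

\paragraph{Standing notation.} From here to the end of Section~\ref{sec:stable}, $B=O_\infty\otimes B_0$ and $\beta=\gamma\otimes\beta_0$ are as in Theorem~\ref{thm:A}, $p\in B^G$ is a nonzero projection, and $C=pBp$, with unit $p$. The algebras $E_\Lambda$ and $E$ are built from $C$; their unit $1$ is the class of $p$, and the induced action of $G$ on them is again denoted by $\beta$.

\medskip

We now transport the $S_j$ to $C$. The quantitative form is needed in Section~\ref{sec:stable}, where the number of isometries in use grows with $t$.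

\begin{lemma}\label{lem:corner}
Let $y_1,y_2,\dots\in C_b([0,\infty),C(\Lambda,C))$, let $N_1\le N_2\le\cdots$ be positive integers and $\kappa_k>0$. There are bounded continuous $x_i:[0,\infty)\to C$ ($i\in\mathbb N$) such that for all $k\ge1$, $t\in[k,k+1]$, $i,j\le N_k$, $m\le k$ and $g,h\in G$
\[
\|\beta_g(x_i(t))^*\beta_h(x_j(t))-\delta_{ij}\delta_{gh}p\|\le\kappa_k,\qquad \|[\beta_g(x_i(t)),y_m(t)]\|\le\kappa_k .
\]
The invariant elements $w_i(t)=|G|^{-1/2}\sum_g\beta_g(x_i(t))\in C^G$ satisfy, in the same range,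
\begin{equation}\label{eq:wi}
\|w_i(t)^*w_j(t)-\delta_{ij}p\|\le|G|\kappa_k,\qquad\|[w_i(t),y_m(t)]\|\le|G|\kappa_k .
\end{equation}
In particular, for every separable self-adjoint subset $Y\subset E_\Lambda$ there are $x_i\in E$ such that all $\beta_g(x_i)$ commute with $Y$ and $\beta_g(x_i)^*\beta_h(x_j)=\delta_{ij}\delta_{gh}1$; and there are isometries $w_i\in E^G$ ($i\in\mathbb N$) with mutually orthogonal ranges that, together with their adjoints, commute with $Y$.
\end{lemma}

\begin{proof}
We regard $S_i(r)\otimes1$ as a multiplier of $B$. For $b\in B$ we have $[S_i(r)\otimes1,b]\to0$ as $r\to\infty$: this holds for elementary tensors, and $S_i$ is bounded. For the same reason the convergence is uniform on compact subsets of $B$. The set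
\[
Q_k=\{p\}\cup\{\beta_g(y_m(t)(\lambda)):g\in G,\ m\le k,\ t\in[k,k+1],\ \lambda\in\Lambda\}
\]
is compact. Choose $r_1\le r_2\le\cdots\to\infty$ such that for $r\ge r_k$, $i,j\le N_k$ and $g,h\in G$ the numbers $\|\gamma_g(S_i(r))^*\gamma_h(S_j(r))-\delta_{ij}\delta_{gh}1\|$ and $\sup_{b\in Q_k}\|[S_i(r)\otimes1,b]\|$ are as small as needed below. Let $r(t)$ be piecewise linear with $r(k)=r_k$ and constant on $[0,1]$, so that $r(t)\ge r_k$ on $[k,k+1]$, and put
\[
x_i(t)=p\,(S_i(r(t))\otimes1)\,p .
\]
We have $\beta_g(x_i)^*\beta_h(x_j)=p(\gamma_g(S_i)^*\otimes1)\,p\,(\gamma_h(S_j)\otimes1)p$, and $[p,\gamma_h(S_j)\otimes1]=\beta_h([p,S_j\otimes1])$ is small, so this is close to $p(\gamma_g(S_i)^*\gamma_h(S_j)\otimes1)p$, hence to $\delta_{ij}\delta_{gh}p$. For $y\in C$ we have $[x_i,y]=p[S_i\otimes1,y]p$ and $\|[\beta_g(x_i),y]\|=\|[x_i,\beta_{g^{-1}}(y)]\|$, which gives the second estimate.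

For \eqref{eq:wi}: in $w_i^*w_j=\frac1{|G|}\sum_{g,h}\beta_g(x_i)^*\beta_h(x_j)$ the terms with $g=h$ contribute $\delta_{ij}p$, and the total error is at most $|G|^{-1}|G|^2\kappa_k$. The commutator is at most $|G|^{1/2}\kappa_k$. For the last assertion take $N_k\to\infty$, $\kappa_k\to0$ and for $(y_m)$ lifts of a dense sequence in $Y$; adjoints commute with $Y$ because $Y$ is self-adjoint.
\end{proof}

\section{Every unital morphism contains every other one}\label{sec:dom}

\subsection{Excision}

The next lemma does for a simple algebra $A$ what Lemma~\ref{lem:vac} did for $O_\infty$: it writes ucp maps into matrices in terms of elements of $A$. We allow sums over $l$, since central isometries will absorb them.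

\begin{lemma}\label{lem:excise}
Let $A$ be a unital simple C*-algebra, $\rho:A\to M_n$ ucp, $F\subset A$ finite and $\epsilon>0$. There are $m$ and $y_{i,l}\in A$ ($i\le n$, $l\le m$) with
\[
\Big\|\sum_ly_{i,l}^*\,a\,y_{j,l}-\rho(a)_{ij}1\Big\|<\epsilon\qquad(a\in F,\ i,j\le n).
\]
\end{lemma}

\begin{proof}
\emph{Step 1: one pure state.} Let $f$ be a pure state of $A$, $X\subset A$ finite and $\epsilon'>0$. We find $x_1,\dots,x_m\in A$ with $\|\sum_lx_l^*yx_l-f(y)1\|<\epsilon'$ for $y\in X$. Let $R=1+\max_{y\in X}\|y\|$ and $0<\delta<1$.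

First we excise $f$ (Akemann--Anderson--Pedersen). Let $L=\{a:f(a^*a)=0\}$, let $(h_\lambda)$ be an approximate unit of $L\cap L^*$ with $0\le h_\lambda\le1$, and put $e_\lambda=1-h_\lambda$. For $a\in L$ we have $a^*a\in L\cap L^*$, so $\|ae_\lambda\|^2=\|e_\lambda a^*ae_\lambda\|\to0$. Hence $e_\lambda ye_\lambda\to0$ for $y\in L+L^*=\ker f$. Applied to $y-f(y)1$ this gives $\|e_\lambda ye_\lambda-f(y)e_\lambda^2\|\to0$ for all $y\in A$. Since $h_\lambda\in L$, the Cauchy--Schwarz inequality gives $f(h_\lambda)=0$, so $f(e_\lambda)=1$ and $\|e_\lambda\|=1$. Fix $e=e_\lambda$ with $\|eye-f(y)e^2\|\le\delta$ for $y\in X$.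

We now use simplicity to spread the part of $e$ near the spectral value $1$ over all of $A$. Let $c=k(e)$ with $k$ continuous on $[0,1]$, $0\le k\le1$, $k=0$ on $[0,1-\delta]$ and $k(1)=1$. Then $c\ne0$, as $1\in\mathrm{sp}(e)$, and $c^{1/2}(1-e)^2c^{1/2}\le\delta^2c$. As $A$ is simple and unital, $1=\sum_la_lcd_l$, a finite sum, and so
\[
1=\tfrac12\sum_l(a_lcd_l+d_l^*ca_l^*)\le h:=\tfrac12\sum_l(a_lca_l^*+d_l^*cd_l),
\]
because $(a_l^*-d_l)^*c\,(a_l^*-d_l)\ge0$. So $h$ is invertible. List the elements $2^{-1/2}a_l^*h^{-1/2}$ and $2^{-1/2}d_lh^{-1/2}$ as $x_1',\dots,x_m'$; then $\sum_lx_l'^*cx_l'=1$. Let $x$ be the column with entries $x_l=c^{1/2}x_l'$. Then $x^*x=1$ and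
\[
\|x-(e\otimes1)x\|^2=\Big\|\sum_lx_l'^*c^{1/2}(1-e)^2c^{1/2}x_l'\Big\|\le\delta^2\Big\|\sum_lx_l'^*cx_l'\Big\|=\delta^2 .
\]
So for $y\in X$
\[
\sum_lx_l^*yx_l\ \approx_{2\delta R}\ \sum_lx_l^*eyex_l\ \approx_\delta\ f(y)\sum_lx_l^*e^2x_l\ \approx_{2\delta R}\ f(y)1,
\]
and it suffices to have chosen $\delta$ with $\delta(4R+1)<\epsilon'$.

\emph{Step 2: the map $\rho$.} Approximate $\tau_\rho$ of \eqref{eq:tau} by a convex combination $\sum_{q\le Q}\lambda_q\tau_q$ of pure states $\tau_q$ of $M_n(A)$ with $|\sum_qn\lambda_q\tau_q(a\otimes e_{ij})-\rho(a)_{ij}|<\epsilon/2$ for $a\in F$ and $i,j\le n$. Up to unitary equivalence, irreducible representations of $M_n(A)$ have the form $\pi\otimes\mathrm{id}$ on $H\otimes\mathbb C^n$ with $\pi$ irreducible. So there are irreducible representations $\pi_q$ on $H_q$ and vectors $\eta_i^{(q)}\in H_q$ (the components of the cyclic vector of $\tau_q$, multiplied by $\sqrt{n\lambda_q}$) with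
\[
n\lambda_q\tau_q(a\otimes e_{ij})=\langle\pi_q(a)\eta_j^{(q)},\eta_i^{(q)}\rangle .
\]
Fix unit vectors $\xi_q\in H_q$. By Kadison transitivity there are $b_i^{(q)}\in A$ with $\pi_q(b_i^{(q)})\xi_q=\eta_i^{(q)}$. With the pure states $f_q=\langle\pi_q(\cdot)\xi_q,\xi_q\rangle$ we obtain
\[
\Big|\sum_qf_q\big(b_i^{(q)*}ab_j^{(q)}\big)-\rho(a)_{ij}\Big|<\frac\epsilon2\qquad(a\in F,\ i,j\le n).
\]
For each $q$ apply Step 1 to $f_q$, with $X_q=\{b_i^{(q)*}ab_j^{(q)}:a\in F,\ i,j\le n\}$ and $\epsilon'=\epsilon/(2Q)$, to get $x_l^{(q)}$. The elements $b_i^{(q)}x_l^{(q)}$, indexed by $i$ and the pairs $(q,l)$, are as required.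
\end{proof}

\subsection{Domination}

\begin{proposition}\label{prop:dom}
Let $A$ be as in Theorem~\ref{thm:A}, and let $\varphi,\psi:A\to E_\Lambda$ be equivariant $*$-homomorphisms with $\varphi$ unital. There is $z\in E_\Lambda^G$ with
\[
z^*z=\psi(1),\qquad \varphi(a)z=z\psi(a)\quad(a\in A).
\]
Consequently $e=zz^*$ is a projection in $E_\Lambda^G$ commuting with $\varphi(A)$, and $\varphi(a)e=z\psi(a)z^*$.
\end{proposition}

\begin{proof}
We first satisfy $z^*\varphi(a)z=\psi(a)$ approximately on finite sets, then invariantly, then exactly on all of $A$; the last identity will imply the others.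

\emph{(i) Approximately.} Let $F\subset A$ be finite and $\epsilon>0$. We find $z\in E_\Lambda$ with $\|z^*\varphi(a)z-\psi(a)\|<\epsilon$ on $F$. Choose ucp maps $\rho:A\to M_n$ and $\sigma:M_n\to A$ with $\|\sigma\rho(a)-a\|<\epsilon/2$ on $F$. Apply \eqref{eq:choi} to the completely positive map $\psi\sigma$ to get $c\in M_n(E_\Lambda)$. Let $\eta>0$ satisfy $n^3\max\|c_{kj}\|^2\eta<\epsilon/2$, and take $y_{i,l}$ from Lemma~\ref{lem:excise} for $\rho,F,\eta$. By Lemma~\ref{lem:corner} with $Y=\varphi(A)$ there are isometries $w_{k,l}\in E^G$ with mutually orthogonal ranges commuting with $\varphi(A)$. Put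
\[
z=\sum_{k,l}w_{k,l}\sum_j\varphi(y_{j,l})c_{kj}.
\]
Since $w_{k,l}^*\varphi(a)w_{k',l'}=\delta_{kk'}\delta_{ll'}\varphi(a)$ and $\varphi(1)=1$, for $a\in F$
\[
z^*\varphi(a)z=\sum_{k,i,j}c_{ki}^*\,\varphi\Big(\sum_ly_{i,l}^*ay_{j,l}\Big)c_{kj}
\]
is within $n^3\max\|c_{kj}\|^2\eta<\epsilon/2$ of $\sum_{k,i,j}c_{ki}^*\,\rho(a)_{ij}\,c_{kj}=\psi\sigma\rho(a)$, which is within less than $\epsilon/2$ of $\psi(a)$.

\emph{(ii) Invariantly.} Averaging $z$ itself would destroy the estimate, since $\beta_g(z)^*\varphi(a)\beta_h(z)$ is unknown for $g\ne h$. Orthogonal translates remove these cross terms. Let $F$ be $G$-invariant and $z$ as in (i). Take $x\in E$ from Lemma~\ref{lem:corner} with all $\beta_g(x)$ commuting with $\varphi(A)$ and $\beta_g(x)^*\beta_h(x)=\delta_{gh}1$, and put $z'=|G|^{-1/2}\sum_g\beta_g(x)\beta_g(z)$. Then $z'\in E_\Lambda^G$, and for $a\in F$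
\[
z'^*\varphi(a)z'=\frac1{|G|}\sum_g\beta_g(z)^*\varphi(a)\beta_g(z)=\frac1{|G|}\sum_g\beta_g\big(z^*\varphi(\alpha_{g^{-1}}(a))z\big),
\]
which is within less than $\epsilon$ of $\frac1{|G|}\sum_g\beta_g\psi(\alpha_{g^{-1}}(a))=\psi(a)$.

\emph{(iii) Patching.} Let $F_1\subset F_2\subset\cdots$ be finite $G$-invariant subsets of $A$ with dense union, $1\in F_1$. By (ii) choose $z_n\in E_\Lambda^G$ with $\|z_n^*\varphi(a)z_n-\psi(a)\|<1/n$ on $F_n$. As $1\in F_n$, $\|z_n\|^2\le2$. We have to pass from $z_n$ to $z_{n+1}$ along a path; two orthogonal central isometries keep the two apart meanwhile. Let $w_1,w_2\in E^G$ be isometries with orthogonal ranges commuting with $\varphi(A)$. Choose lifts $z_n(t)\in C(\Lambda,C)^G$ with $\|z_n(t)\|\le2$, bounded continuous lifts $w_i(t)\in C^G$, and bounded continuous lifts $\varphi_t(a)$, $\psi_t(a)$ of $\varphi(a)$, $\psi(a)$ for $a\in\bigcup F_n$. Choose $T_1<T_2<\cdots\to\infty$ such that for $t\ge T_n$, $a\in F_n$ and $i,j\in\{1,2\}$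
\[
\|w_i(t)^*\varphi_t(a)w_j(t)-\delta_{ij}\varphi_t(a)\|<\tfrac1n,\qquad\|z_n(t)^*\varphi_t(a)z_n(t)-\psi_t(a)\|<\tfrac2n .
\]
Let $[n]\in\{1,2\}$ have the same parity as $n$. On $[T_{n+1},T_{n+2}]$ put
\[
z(t)=\cos\theta\;w_{[n]}(t)z_n(t)+\sin\theta\;w_{[n+1]}(t)z_{n+1}(t),
\]
with $\theta$ running linearly from $0$ to $\pi/2$, and let $z$ be constant on $[0,T_2]$. This is continuous, since at $T_{n+2}$ both formulas give $w_{[n+1]}z_{n+1}$, and it is bounded and $G$-invariant. On $[T_{n+1},T_{n+2}]$ and for $a\in F_n$, replacing $w_i^*\varphi_t(a)w_j$ by $\delta_{ij}\varphi_t(a)$ costs at most $\frac1n(2\cos\theta+2\sin\theta)^2\le\frac8n$, and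
\[
\cos^2\theta\,z_n^*\varphi_t(a)z_n+\sin^2\theta\,z_{n+1}^*\varphi_t(a)z_{n+1}\approx_{2/n}\psi_t(a).
\]
Hence the class $z\in E_\Lambda^G$ satisfies $z^*\varphi(a)z=\psi(a)$ on $\bigcup F_n$, and so for all $a\in A$.

\emph{(iv) Conclusion.} With $a=1$ we get $z^*z=\psi(1)$. Further,
\[
(\varphi(a)z-z\psi(a))^*(\varphi(a)z-z\psi(a))=\psi(a^*a)-\psi(a^*)\psi(a)-\psi(a)^*\psi(a)+\psi(a)^*\psi(1)\psi(a)=0 .
\]
So $\varphi(a)z=z\psi(a)$ and $\varphi(a)e=z\psi(a)z^*$. Taking adjoints (with $a^*$ for $a$) gives $e\varphi(a)=z\psi(a)z^*$ as well.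
\end{proof}

\section{Cancellation}\label{sec:cancel}

For equivariant $*$-homomorphisms $\varphi,\psi:A\to E$, not necessarily unital, write $\varphi\approx\psi$ if there is $v\in E^G$ with
\[
v^*v=\varphi(1),\qquad vv^*=\psi(1),\qquad v\varphi(a)v^*=\psi(a)\quad(a\in A).
\]
This is an equivalence relation (use $v^*$ and products); let $[\varphi]$ be the class of $\varphi$. Fix isometries $\iota_1,\iota_2\in E^G$ with $\iota_1^*\iota_2=0$ (Lemma~\ref{lem:corner}) and put
\[
\varphi\oplus\psi=\iota_1\varphi \iota_1^*+\iota_2\psi \iota_2^*,\qquad [\varphi]+[\psi]=[\varphi\oplus\psi].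
\]
\begin{itemize}
\item This is well defined: if $v$ implements $\varphi\approx\varphi'$ and $v'$ implements $\psi\approx\psi'$, then $\iota_1v\iota_1^*+\iota_2v'\iota_2^*$ implements $\varphi\oplus\psi\approx\varphi'\oplus\psi'$.
\item It is commutative and associative. Indeed, if $(r_i)$ and $(r_i')$ are finite families of isometries in $E^G$ of the same length, each with mutually orthogonal ranges, then $\sum_ir_i'\varphi_i(1)r_i^*$ implements $\sum_ir_i\varphi_ir_i^*\approx\sum_ir_i'\varphi_ir_i'^*$. Apply this to $(\iota_1,\iota_2)$ and $(\iota_2,\iota_1)$, and to $(\iota_1\iota_1,\iota_1\iota_2,\iota_2)$ and $(\iota_1,\iota_2\iota_1,\iota_2\iota_2)$.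
\item If $\varphi(1)\psi(1)=0$, then $\iota_1\varphi(1)+\iota_2\psi(1)$ implements $\varphi+\psi\approx\varphi\oplus\psi$.
\end{itemize}

Let $A$ be as in Theorem~\ref{thm:A}. In this language Proposition~\ref{prop:dom} with $\Lambda=\mathrm{pt}$ says:
\begin{equation}\label{eq:divide}
\text{if $\varphi$ is unital and $\psi$ is arbitrary, then } [\varphi]=[\psi]+[\chi]\ \text{ for some }\chi .
\end{equation}
Indeed, $\varphi=\varphi(\cdot)e+\varphi(\cdot)(1-e)$ with orthogonal summands, $z$ implements $\psi\approx\varphi(\cdot)e$, and $\chi=\varphi(\cdot)(1-e)$ is equivariant because $e$ is invariant. That every class is a summand of every unital class is enough for cancellation.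

\begin{lemma}\label{lem:cancel}
Let $A$ be as in Theorem~\ref{thm:A}. If $\varphi,\psi:A\to E$ are unital equivariant $*$-homomorphisms and $[\varphi]+[\varphi]=[\psi]+[\varphi]$, then there is a unitary $v\in E^G$ with $v\varphi(a)v^*=\psi(a)$ for all $a\in A$.
\end{lemma}

\begin{proof}
By \eqref{eq:divide}, applied to $\varphi$ and $\varphi\oplus\varphi$, choose $\chi$ with $[\varphi]=[\varphi]+[\varphi]+[\chi]$, and put $o=[\varphi]+[\chi]$. Then $[\varphi]+o=[\varphi]$. Also $o$ is neutral for $[\psi]$: by \eqref{eq:divide} there is $\chi'$ with $[\psi]=[\varphi]+[\chi']$, so $[\psi]+o=[\varphi]+o+[\chi']=[\varphi]+[\chi']=[\psi]$. Adding $[\chi]$ to the hypothesis gives $[\varphi]+o=[\psi]+o$, that is, $[\varphi]=[\psi]$. As both maps are unital, the implementing element is unitary.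
\end{proof}

\section{A homotopy gives equivalence after adding one copy}\label{sec:stable}

\begin{proposition}\label{prop:stable}
Let $A$ be as in Theorem~\ref{thm:A}, and let $(\Phi_t)$ be an equivariant asymptotic morphism from $A$ to $C(I,C)$ whose induced homomorphism $\Phi:A\to E_I$ is unital. Write $\varphi_t^s(a)=\Phi_t(a)(s)$, and let $\varphi,\psi:A\to E$ be induced by $\varphi_t^0$ and $\varphi_t^1$. There is a unitary $u\in M_2(E^G)$ with
\[
u\begin{pmatrix}\varphi(a)&0\\0&\varphi(a)\end{pmatrix}u^*=\begin{pmatrix}\psi(a)&0\\0&\varphi(a)\end{pmatrix}\qquad(a\in A).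
\]
Hence $[\varphi]+[\varphi]=[\psi]+[\varphi]$.
\end{proposition}

The proof carries out Section~\ref{sec:idea} along $t$. On the interval $[k,k+1]$ the tolerance is $1/k$ on a finite set $F_k$, so the number $n_k$ of steps must be allowed to grow with $k$. The new difficulty is to pass continuously from $n_k$ steps to $n_{k+1}$ steps while keeping the estimate. We do this in two phases. In the first, the extra positions all carry $\varphi^1_t$, and the short cycle is deformed into the long one by scalar unitaries that act only on positions carrying $\varphi_t^1$. In the second, the division points slide from multiples of $1/n_k$ to multiples of $1/n_{k+1}$.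

\begin{proof}
\emph{Intertwiners.} Apply Proposition~\ref{prop:dom} with $\Lambda=I$ to the unital homomorphism $\varphi:A\to E\subset E_I$ and to $\Phi$. There is $z\in E_I^G$ with $z^*z=1$ and $\varphi(a)z=z\Phi(a)$. Lift it to $z_s(t)\in C^G$, jointly continuous in $(s,t)$, with $\|z_s(t)\|\le2$. As $t\to\infty$,
\[
d_t(a)=\sup_s\|\varphi_t^0(a)z_s(t)-z_s(t)\varphi_t^s(a)\|\to0,\qquad d_t'=\sup_s\|z_s(t)^*z_s(t)-p\|\to0 .
\]
This single $z$ plays the role of all intertwiners in \eqref{eq:toyint}, once its values at different $s$ are separated by central isometries.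

\emph{Choices.} Let $a_1,a_2,\dots$ be dense in $A_{\mathrm{sa}}$ and $F_k=\{a_1,\dots,a_k\}$. By uniform continuity on $I\times[k,k+1]$ choose integers $1\le n_1<n_2<\cdots$ with
\begin{equation}\label{eq:step}
\|\varphi_t^s(a)-\varphi_t^{s'}(a)\|\le\tfrac1k\qquad\big(a\in F_k,\ t\in[k,k+1],\ |s-s'|\le\tfrac1{n_k}\big).
\end{equation}
Let $N_k=n_{k+1}$ and $\kappa_k=(|G|kN_k^2)^{-1}$, and take $w_i(t)\in C^G$ from Lemma~\ref{lem:corner} with $\Lambda=\mathrm{pt}$ and $y_m(t)=\varphi_t^0(a_m)$.

\emph{Division points.} Let $n(t)=n_k$ on $[k,k+\frac12]$, let $n(t)$ run linearly from $n_k$ to $n_{k+1}$ on $[k+\frac12,k+1]$, and put $s_i(t)=\min(1,i/n(t))$.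

\emph{Scalar unitaries.} On $\mathbb C^{N_k+1}$ with basis $e_0,\dots,e_{N_k}$ let $Z_m$ be the cycle $e_0\to e_1\to\cdots\to e_m\to e_0$, fixing the other $e_j$. The permutation $R=Z_{n_{k+1}}Z_{n_k}^{-1}$ sends $e_i\mapsto e_{i-1}\mapsto e_i$ for $1\le i\le n_k$, so it fixes these vectors, and it permutes $e_0,e_{n_k+1},\dots,e_{n_{k+1}}$. Let $R_k(r)$, $r\in[0,1]$, be a continuous path of unitaries from $1$ to $R$ that act only on the span of the latter vectors. Put
\[
Y(t)=R_k(2(t-k))\,Z_{n_k}\ \text{ on }[k,k+\tfrac12],\qquad Y(t)=Z_{n_{k+1}}\ \text{ on }[k+\tfrac12,k+1].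
\]
Extended by the identity on further basis vectors, $Y$ is continuous on $[1,\infty)$.

\emph{Diagonal matrices.} For $t\in[k,k+1]$ let
\[
D_0(a)=\mathrm{diag}\big(\varphi_t^{s_i(t)}(a)\big)_{0\le i\le N_k},
\]
and let $D_1(a)$ be $D_0(a)$ with the $0$-th entry $\varphi_t^0(a)$ replaced by $\varphi_t^1(a)$.

\emph{Claim.} $\|Y(t)D_0(a)-D_1(a)Y(t)\|\le\frac1k$ for $t\in[k,k+1]$ and $a\in F_k$.

\emph{First half, $m=n_k$.} At index $i+1\le m$, with $i\ge0$, the entry of $Z_mD_0Z_m^*$ is $\varphi_t^{i/m}(a)$, against $\varphi_t^{(i+1)/m}(a)$ in $D_1$. At index $0$ it is $\varphi_t^{s_m}(a)=\varphi_t^1(a)$, as in $D_1$. At indices $>m$ both are $\varphi_t^1(a)$. By \eqref{eq:step}, $\|Z_mD_0-D_1Z_m\|\le1/k$. The unitary $R_k(\cdot)$ acts only on the indices $0,m+1,\dots,n_{k+1}$, where all entries of $D_1(a)$ equal $\varphi_t^1(a)$, so it commutes with $D_1(a)$. Hence $YD_0-D_1Y=R_k(\cdot)(Z_mD_0-D_1Z_m)$ has norm at most $1/k$.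

\emph{Second half, $m'=n_{k+1}$.} At index $i+1\le m'$, with $i\ge0$, the entry of $Z_{m'}D_0Z_{m'}^*$ is $\varphi_t^{s_i(t)}(a)$, against $\varphi_t^{s_{i+1}(t)}(a)$ in $D_1$, and $|s_i(t)-s_{i+1}(t)|\le1/n(t)\le1/n_k$. At index $0$ it is $\varphi_t^{s_{m'}(t)}(a)=\varphi_t^1(a)$, as in $D_1$. There are no further indices, as $N_k=m'$. This proves the claim.

\emph{The unitary.} For $t\in[k,k+1]$ let $W(t)$ be the $2\times(N_k+1)$ matrix over $C^G$ with columns
\[
W_0=\begin{pmatrix}p\\0\end{pmatrix},\qquad W_i=\begin{pmatrix}0\\ w_i(t)\,z_{s_i(t)}(t)\end{pmatrix}\quad(1\le i\le N_k),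
\]
and put
\[
u_t=1+W(t)\,(Y(t)-1)\,W(t)^*\in M_2(C^G)\quad(t\ge1),\qquad u_t=u_1\quad(t<1).
\]
Inside $[k,k+1]$ everything is continuous. At $t=k+1$ the number of columns jumps, but from both sides $Y-1$ equals $Z_{n_{k+1}}-1$, which is supported on indices $\le n_{k+1}=N_k$. So $t\mapsto u_t$ is continuous. Put $\sigma_t^0=\varphi_t^0\oplus\varphi_t^0$ and $\sigma_t^1=\varphi_t^1\oplus\varphi_t^0$ (diagonal matrices). Let $t\in[k,k+1]$ and $a\in F_k$.

(1) \emph{$W$ is almost isometric.} The entries of $W^*W-1$ in row or column $0$ vanish. For $i,j\ge1$ the entry of $W^*W$ is $z_{s_i}^*w_i^*w_jz_{s_j}$, which by \eqref{eq:wi} is within $4|G|\kappa_k$ of $\delta_{ij}z_{s_i}^*z_{s_i}$. Thus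
\[
\|W^*W-1\|\le d_t'+4N_k^2|G|\kappa_k=d_t'+\tfrac4k .
\]
In particular $\|W(t)\|$, hence $\|u_t\|$, is bounded.

(2) \emph{$W$ almost intertwines $D_\nu$ and $\sigma_t^\nu$.} Let $\nu\in\{0,1\}$. Column $0$ of $\sigma_t^\nu(a)W-WD_\nu(a)$ vanishes, as the $0$-th entry of $D_\nu(a)$ is $\varphi_t^\nu(a)$. For $i\ge1$ the first component of column $i$ is $0$ and the second is
\[
[\varphi_t^0(a),w_i]\,z_{s_i}+w_i\big(\varphi_t^0(a)z_{s_i}-z_{s_i}\varphi_t^{s_i}(a)\big).
\]
The row of first summands has norm at most $2N_k|G|\kappa_k$. The row of second summands is the row $(w_1,\dots,w_{N_k})$ times a diagonal matrix of norm at most $d_t(a)$, and the former has squared norm at most $1+N_k^2|G|\kappa_k\le2$. Hence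
\[
\|\sigma_t^\nu(a)W-WD_\nu(a)\|\le2N_k|G|\kappa_k+\sqrt2\,d_t(a),
\]
which tends to $0$ for each fixed $a=a_m$ as $t\to\infty$. Since $a=a^*$ and $\varphi_t^s(a)^*-\varphi_t^s(a)\to0$ uniformly in $s$, taking adjoints gives $W^*\sigma_t^\nu(a)-D_\nu(a)W^*\to0$ as well.

(3) \emph{$u_t$ is asymptotically unitary.} With $X=Y-1$ we have $X+X^*+X^*X=0=X+X^*+XX^*$, so
\[
u_t^*u_t-1=WX^*(W^*W-1)XW^*\to0,\qquad u_tu_t^*-1=WX(W^*W-1)X^*W^*\to0 .
\]

(4) \emph{$u_t$ asymptotically intertwines.} Fix $a=a_m$ and write $\simeq$ for equality up to terms tending to $0$. By (2) and the claim,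
\begin{align*}
u_t\sigma_t^0(a)-\sigma_t^1(a)u_t&\simeq\sigma_t^0(a)-\sigma_t^1(a)+W\big[(Y-1)D_0(a)-D_1(a)(Y-1)\big]W^*\\
&\simeq\sigma_t^0(a)-\sigma_t^1(a)+W\big(D_1(a)-D_0(a)\big)W^* .
\end{align*}
The last summand is $W_0(\varphi_t^1(a)-\varphi_t^0(a))W_0^*=\sigma_t^1(a)-\sigma_t^0(a)$. So $u_t\sigma_t^0(a)-\sigma_t^1(a)u_t\to0$.

By (3) and (4) the class $u\in M_2(E^G)$ of $(u_t)$ is unitary and satisfies the asserted identity on a dense subset of $A_{\mathrm{sa}}$, thus on $A$. Finally, with $\iota_1,\iota_2\in E^G$ the isometries of Section~\ref{sec:cancel}, $\sum_{i,j}\iota_iu_{ij}\iota_j^*\in E^G$ implements $\varphi\oplus\varphi\approx\psi\oplus\varphi$.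
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}

The results so far concern unital homomorphisms into $E_I$, built from a fixed corner $pBp$. A general homotopy has $\Phi_t(1)$ close to a moving projection, which we first rotate into a fixed one. This is the case $A=\mathbb C$ of the theorem. All unitaries below lie in $1+B$, so it does not matter which unitization is used if $B$ happens to be unital.

\begin{lemma}\label{lem:rotate}
For projections $q,q'\in B^G$ with $\|q-q'\|<1$ put $x=q'q+(1-q')(1-q)$. Then $x$ is invertible, and $r(q,q')=x|x|^{-1}$ is a unitary in $1+B^G$ with $r(q,q')\,q\,r(q,q')^*=q'$ and $r(q,q)=1$. It depends continuously on $(q,q')$.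
\end{lemma}

\begin{proof}
Expanding,
\[
x^*x=qq'q+(1-q)(1-q')(1-q)=1-q-q'+qq'+q'q=1-(q-q')^2 ,
\]
and by symmetry $xx^*$ is the same. So $x$ is invertible. We have $xq=q'q=q'x$, and $q$ commutes with $(q-q')^2$, hence with $|x|$. Therefore, with $r=r(q,q')$, we get $r\,q\,r^*=xq|x|^{-2}x^*=q'x|x|^{-2}x^*=q'$. The remaining statements are clear from the formula $x=1-q-q'+2q'q$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $(\Phi_t)$ be an equivariant asymptotic morphism from $A$ to $C(I,B)$ with endpoints $\varphi_t=\mathrm{ev}_0\circ\Phi_t$ and $\psi_t=\mathrm{ev}_1\circ\Phi_t$. We write $\simeq$ for equality up to terms tending to $0$ in norm as $t\to\infty$, uniformly in $s$.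

\emph{Projections.} Let $h_t$ be the self-adjoint part of $\Phi_t(1)$. It lies in $C(I,B)^G$, since $\Phi_t$ is exactly equivariant, and $h_t\simeq\Phi_t(1)$, $h_t^2\simeq h_t$. Choose $T$ with $\|h_t^2-h_t\|\le\frac3{16}$ for $t\ge T$. From $\lambda^2-\lambda+\frac3{16}=(\lambda-\frac14)(\lambda-\frac34)$ we get $\mathrm{sp}(h_t)\subset(-\infty,\frac14]\cup[\frac34,\infty)$. Let $f$ be continuous with $f=0$ on $(-\infty,\frac14]$ and $f=1$ on $[\frac34,\infty)$, and put $q_t=f(h_t)$. This is a continuous path of projections in $C(I,B)^G$, defined for $t\ge T$. Since $h_t^2\simeq h_t$, the spectrum of $h_t$ concentrates at $\{0,1\}$, so $q_t\simeq h_t\simeq\Phi_t(1)$. Write $q_{s,t}=q_t(s)\in B^G$, which is jointly continuous, and $p=q_{0,T}$.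

\emph{Unitaries.} Choose $0=s_0<\dots<s_m=1$ with $\|q_{s,T}-q_{s',T}\|<1$ for $s,s'\in[s_i,s_{i+1}]$. Put $V_{0,T}=1$ and
\[
V_{s,T}=r(q_{s_i,T},q_{s,T})\,V_{s_i,T}\qquad(s\in[s_i,s_{i+1}]).
\]
Choose $T=t_0<t_1<\cdots\to\infty$ with $\sup_s\|q_{s,t}-q_{s,t'}\|<1$ for $t,t'\in[t_j,t_{j+1}]$, and put
\[
V_{s,t}=r(q_{s,t_j},q_{s,t})\,V_{s,t_j}\qquad(t\in[t_j,t_{j+1}]).
\]
Because $r(q,q)=1$, the pieces fit together, and $V_{s,t}$ is a jointly norm-continuous family of $G$-invariant unitaries with $V_{s,t}\,p\,V_{s,t}^*=q_{s,t}$. Let $U_{s,t}=V_{s,t}^*$; so $U_{s,t}\,q_{s,t}\,U_{s,t}^*=p$ for $s\in I$, $t\ge T$.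

\emph{Cutting down.} If $p=0$, then $q_t=0$ for $t\ge T$, so $\Phi_t(a)\simeq\Phi_t(1)\Phi_t(a)\to0$ for all $a$, and $u_t=1$ works. Let $p\ne0$ and $C=pBp$, and for $t\ge0$ put
\[
\Phi_t'(a)(s)=p\,U_{s,T+t}\,\Phi_{T+t}(a)(s)\,U_{s,T+t}^*\,p .
\]
Since $pU_{s,t}=U_{s,t}q_{s,t}$ and $q_t\Phi_t(a)q_t\simeq\Phi_t(a)$, we have
\begin{equation}\label{eq:cut}
\sup_s\big\|\Phi_t'(a)(s)-U_{s,T+t}\,\Phi_{T+t}(a)(s)\,U_{s,T+t}^*\big\|\to0 .
\end{equation}
As $p$ and all $U_{s,t}$ are invariant, $(\Phi_t')$ is an equivariant asymptotic morphism from $A$ to $C(I,C)$. By \eqref{eq:cut} and $q_t\simeq\Phi_t(1)$, its induced homomorphism is unital.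

\emph{Uniqueness.} Let $\varphi_t',\psi_t'$ be the endpoints of $\Phi_t'$, and $\varphi',\psi':A\to E$ the induced homomorphisms. By Proposition~\ref{prop:stable}, $[\varphi']+[\varphi']=[\psi']+[\varphi']$, and by Lemma~\ref{lem:cancel} there is a unitary $v\in E^G$ with $v\varphi'v^*=\psi'$. Lift $v$ to a bounded continuous path in $C^G$. It is asymptotically unitary, and invertible for $t\ge T'$, for some $T'$. Replacing it by its unitary polar part for $t\ge T'$, and by the constant value at $T'$ on $[0,T']$, we obtain a continuous path of unitaries $v_t\in C^G$ with $\|v_t\varphi_t'(a)v_t^*-\psi_t'(a)\|\to0$ for all $a\in A$. Put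
\[
u_t=U_{1,t}^*\,(v_{t-T}+1-p)\,U_{0,t}\quad(t\ge T),\qquad u_t=u_T\quad(t<T).
\]
This is a continuous path of $\beta$-invariant unitaries in the unitization of $B$, and by \eqref{eq:cut}, for $a\in A$,
\[
u_t\varphi_t(a)u_t^*\simeq U_{1,t}^*\,v_{t-T}\varphi'_{t-T}(a)v_{t-T}^*\,U_{1,t}\simeq U_{1,t}^*\,\psi'_{t-T}(a)\,U_{1,t}\simeq\psi_t(a).\qedhere
\]
\end{proof}

\section{Proof of Theorem~\ref{thm:B}}

Given a path $u_t$ as in Definition~\ref{def:rel}(b), the obvious homotopy would run from $1$ to $u_t$. But the path need not start at $1$, and we do not know that $u_0$ is connected to $1$ in norm. Stability helps: in the strict topology $u_0$ can be pushed into a corner that shrinks to nothing.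

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $u_t$ be a continuous path of invariant unitaries in the unitization of $B=K\otimes O_\infty\otimes D$ with $u_t\varphi_t(a)u_t^*-\psi_t(a)\to0$ for all $a\in A$. We concatenate three equivariant homotopies.

\emph{1. From $\varphi_t$ to $u_0\varphi_tu_0^*$.} Realize $K$ as the compact operators on $L^2[0,1]$. For $s\in(0,1]$ let $T_s$ be the isometry
\[
(T_s\xi)(x)=s^{-1/2}\xi(x/s)\ \ (x\le s),\qquad (T_s\xi)(x)=0\ \ (x>s).
\]
Then $T_s$ and $T_s^*$ are strongly continuous in $s$, $T_1=1$, and $T_sT_s^*$, the projection onto $L^2[0,s]$, tends strongly to $0$ as $s\to0$. Regard $T_s$ as the multiplier $T_s\otimes1$ of $B$; it is $G$-invariant, since $G$ acts trivially on $K$. Put $V_0=1$ and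
\[
V_s=1+T_s(u_0-1)T_s^*=(1-T_sT_s^*)+T_su_0T_s^*\qquad(0<s\le1).
\]
These are $G$-invariant unitaries in the multiplier algebra $M(B)$, and $V_1=u_0$. They are strictly continuous in $s$. Indeed, for $b\in B$ the maps $s\mapsto T_s^*b$ and $s\mapsto T_sb$ are norm-continuous on $(0,1]$: check this for $b=k\otimes d$ with $k$ of finite rank and $d\in O_\infty\otimes D$, and use that $\|T_s\|=1$. Hence so is $s\mapsto T_s(u_0-1)T_s^*b$. As $s\to0$, $\|T_s^*b\|=\|T_sT_s^*b\|\to0$, so $V_sb\to b$. The same applied to $V_s^*$ handles $bV_s$. So $V=(V_s)$ is a unitary multiplier of $C(I,B)$, and $a\mapsto(V_s\varphi_t(a)V_s^*)_{s\in I}$ is an equivariant asymptotic morphism from $A$ to $C(I,B)$.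

\emph{2. From $u_0\varphi_tu_0^*$ to $u_t\varphi_tu_t^*$.} Use $s\mapsto u_{st}\,\varphi_t(a)\,u_{st}^*$.

\emph{3. From $u_t\varphi_tu_t^*$ to $\psi_t$.} Use $(1-s)\,u_t\varphi_t(a)u_t^*+s\,\psi_t(a)$. This differs from $u_t\varphi_t(a)u_t^*$ by a quantity that tends to $0$ uniformly in $s$, so it is an asymptotic morphism; it is exactly equivariant.

\emph{Fullness.} A closed ideal $J$ of $B$ is mapped onto itself by conjugation with unitary multipliers of $B$, so such conjugations do not change distances to $J$. In stages 1 and 2, therefore, the distance from the image of $a$ to $J$ equals $\mathrm{dist}(\varphi_t(a),J)$ for every $s$; in stage 3 it differs from it by a quantity tending to $0$. Hence if $\varphi$ is full, the homotopy is full at every $s$.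
\end{proof}

\begin{thebibliography}{9}
\bibitem{towards}
\emph{Towards The Classification Of Outer Actions Of Finite Groups On Kirchberg Algebras}, \url{http://www.math.ku.dk/~rordam/Kirchbergfest/Phillips.pdf}.
\end{thebibliography}

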